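# Deciding additive equations and inequations over $\mathbb F_p(z)$

## 1. Two decidability theorems for $\mathbb F_p(z)$ with Frobenius and multiplication by $z$

**Theorem 1.** Let $p$ be a prime and $K=\mathbb F_p(z)$. Let $\mathcal L$ be the language with the binary function symbol $+$, the constants $0$ and $1$, a unary symbol for multiplication by $z$, interpreted as $x\mapsto zx$, and a unary symbol $P$, interpreted as $Px=x^p$. The existential $\mathcal L$-theory of $K$ is decidable: there is an algorithm which, given a sentence $\exists x_1\ldots\exists x_m\,\phi$ with $\phi$ a boolean combination of equations of $\mathcal L$, decides whether it holds in $K$. The algorithm is uniform in $p$.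

**Corollary.** The full $\mathcal L$-theory of $\mathbb F_p(z)$ is decidable.

**Theorem 2.** (a) There is an algorithm, uniform in $p$, which, given an existential $\mathcal L$-formula $\psi(x_1,\dots,x_m)$ with parameters from $K=\mathbb F_p(z)$, decides whether $\psi(K)\subset K^m$ is finite, and in that case lists its elements.

(b) Let $K'$ be a finite extension of $\mathbb F_p(z)$, given by a basis and multiplication table. The existential theory of $K'$ as a left $K'[P]$-module with all elements of $K'$ as constants is decidable, and (a) holds for $K'$. Granting the known result quoted below, the full theory of this structure is decidable.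

The question behind Theorem 1 is posed in "13th Panhellenic Logic Symposium", http://panhellenic-logic-symposium.org/13/proceedings-2021.pdf. The Corollary follows from Theorem 1 and a known result quoted there, which we do not prove: if the existential $\mathcal L$-theory of $\mathbb F_p(z)$ is decidable, then so is its $\mathcal L$-theory.

Let us unpack the language. There is no symbol for the product of two unknowns. From an unknown $x$ we can form $x^p, x^{p^2},\dots$, multiply by polynomials in $z$, and add. So every atomic formula is equivalent to an equation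
$$f_1(x_1)+\dots+f_n(x_n)=u,\qquad f_i(x)=\sum_{j=0}^{N}a_{i,j}x^{p^j},\qquad a_{i,j},u\in\mathbb F_p[z],$$
and every such equation can be written in $\mathcal L$. The left side is an additive polynomial: it is $\mathbb F_p$-linear in $(x_1,\dots,x_n)$. Equivalently, $K$ is a left module over the noncommutative ring $K[P]$ of finite sums $\sum_{j\ge0} a_jP^j$, with $Pa=a^pP$ for $a\in K$, and the equations are linear equations over this ring.

Writing $\phi$ in disjunctive normal form and distributing $\exists$ over the disjunction, we must decide sentences
$$\exists x\in K^m:\quad \Sigma(x)\ \wedge\ \bigwedge_j\, g_j(x)\neq u_j ,$$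
where $\Sigma$ is a finite system of additive equations and the $g_j$ are additive polynomials. The solution set of $\Sigma$ is empty or a coset of an $\mathbb F_p$-subspace of $K^m$, usually infinite. Half of the decision is free: if the sentence is true, enumerating $K^m$ finds a witness. What we lack is a way to recognize that a sentence is false. We need this for the solvability of equations, and then for the inequations.

Conventions: all field elements are given explicitly. For a vector or matrix $X$, $X^{(p)}$ is the entrywise $p$-th power. The order of a vector at a place is the minimal order of its entries, and its pole order is $\max(0,-\text{order})$. At $\infty$ the order is $-\deg$.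

## 2. Two computations by hand, and poles that cannot be bounded

### One unknown

Consider $\sum_{j=0}^N a_jx^{p^j}=u$ with $N\ge1$, $a_N\ne0$. Fix a place, let $o$ be the order of $a_N$ there, and let $\alpha$, $\beta\ge0$ be the pole orders of the other $a_j$ and of $u$. If $x$ has pole order $m>0$, then $a_Nx^{p^N}$ has order exactly $o-p^Nm$, while all other terms have order at least $-\max(p^{N-1}m+\alpha,\beta)$. Hence $p^Nm-o\le\max(p^{N-1}m+\alpha,\ \beta)$, which bounds $m$. At the places where all coefficients and $u$ are integral and $a_N$ is a unit, the inequality reads $p^Nm\le p^{N-1}m$, which is impossible. So $x$ has poles only at finitely many known places, of known order. Only finitely many $x$ remain, and we test them all.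

The sensible first plan for the general problem is to do the same thing: bound the poles of some solution, then search.

### Two unknowns

Let $p=2$ and consider
$$x^2+x+zy^2=u\qquad(x,y\in K=\mathbb F_2(z)). \tag{1}$$
Every element of $K$ is uniquely $x=x_0^2+zx_1^2$, because $1,z$ is a basis of $K$ over $K^2=\mathbb F_2(z^2)$. Write also $u=u_0^2+zu_1^2$. Comparing coordinates in (1) and taking square roots,
$$x-x_0=u_0,\qquad y=u_1-x_1. \tag{2}$$
The second equation computes $y$ from $x$. The first is a condition on $x$ alone, and it relates $x$ to one of its own coordinates.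

Take $u=0$ and solve completely. If $y=0$ then $x\in\{0,1\}$. If $y\neq0$, put $s=x/y$; then $s^2y+s+zy=0$, so $y=s/(s^2+z)$ ($s^2+z\ne0$, as $z$ is not a square). The solutions are
$$(x,y)=\Big(\frac{s^2}{s^2+z},\ \frac{s}{s^2+z}\Big)\ (s\in K),\qquad\text{and}\qquad (1,0).$$
For a polynomial $s$ with $s(0)\neq0$, $s^2+z$ is coprime to $s^2$, and its derivative is $1$, so it is squarefree. So these $x$ have only simple poles, but the number of the poles is unbounded.

This is where the first plan stops. Section 5 brings every system to the shape of the first equation in (2), and there a local estimate gives the following. At all but finitely many places, a solution has pole order at most $1$, and nothing rules out a simple pole. The order of the poles is bounded, but they may sit anywhere. No finite search region comes out of these estimates.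

Still, some right-hand sides can be refused. Take $u=1$ in (1), so $x^2+x+1=zy^2$ after rearranging in characteristic $2$. If $\deg x\ge1$, the left side has even degree and the right side odd degree. So $\deg x\le0$ and the left side has degree $\le0$, whence $\deg y\le-1$ (or $y=0$), and the value $\bar x\in\mathbb F_2$ of $x$ at infinity satisfies $\bar x^2+\bar x+1=0$, which is impossible. The obstruction sits at one place. The method for equations is to find all obstructions of this kind by duality, and to show that they form a checkable set even though infinitely many places contribute.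

## 3. The Cartier operator

What made (2) work was taking coordinates with respect to $p$-th powers. We give the operation a name.

**Definition.** Each $x\in K$ is uniquely $x=\sum_{i=0}^{p-1}z^ix_i^p$ with $x_i\in K$. Put $C(x):=x_{p-1}$.

The expansion exists and is unique because $1,z,\dots,z^{p-1}$ is a basis of $K$ over $K^p=\mathbb F_p(z^p)$. It is computable: write $x=fg^{p-1}/g^p$ with polynomials $f,g$ and sort the monomials of $fg^{p-1}$ by exponent mod $p$. Example for $p=3$: $C(z^2)=1$, $C(z^5)=z$, $C(1/z)=C(z^2/z^3)=1/z$, $C(1/z^2)=C(z/z^3)=0$. In (2), $x_0=C(zx)$ and $x_1=C(x)$, so the condition on $x$ is $x-C(zx)=u_0$.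

$C$ is $\mathbb F_p$-linear and acts entrywise on vectors and matrices, as does $P$. Directly from the definition,
$$C(a^px)=a\,C(x),\qquad C(bx^p)=C(b)\,x,\qquad C(z^{p-1-i}x)=x_i\quad(0\le i<p). \tag{3}$$
For the last one, $z^{p-1-i}z^j$ with $0\le j<p$ has exponent $\equiv p-1$ mod $p$ only for $j=i$. Hence $u=0$ iff $C(z^iu)=0$ for all $0\le i<p$. Since $C^N(z^{i_0+pi'}u)=C^{N-1}(z^{i'}C(z^{i_0}u))$, induction on $N$ gives, for every $N\ge0$,
$$u=0\iff C^N(z^ku)=0\ \text{ for all }0\le k<p^N. \tag{4}$$
For matrices $T,A$ and a vector $y$ over $K$, the first rule in (3) gives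
$$T\,C(Ay)=C(T^{(p)}Ay). \tag{5}$$
Finally, since $p^j-1=(p-1)+p(p^{j-1}-1)$, we have $C(z^{p^j-1}g^{p^j})=z^{p^{j-1}-1}g^{p^{j-1}}$, and by induction
$$C^j(z^{p^j-1}g^{p^j})=g . \tag{6}$$

**Definition.** $\mathcal O$ is the ring of operators on $K$ generated by the multiplications by elements of $K$, by $P$ and by $C$. Its elements are given as explicit sums of words in these letters.

For instance, $Cz^{p-1}P$ is the identity by (6), and $CP=0$ because $C(1)=0$.

## 4. Places, residues, and the dual space of $K$

The purpose of this section is to describe all $\mathbb F_p$-linear functionals on $K$ by local data, and to find the adjoint of $C$.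

### Completions

For a finite place $v$ with monic irreducible $\pi_v\in\mathbb F_p[z]$, fix a root $a_v\in\overline{\mathbb F}_p$. Put $F_v=\mathbb F_p(a_v)$, the residue field, and $\tau=z-a_v$, and view $K\subset K_v:=F_v((\tau))$, $O_v:=F_v[[\tau]]$. Since $a_v$ is a simple root of $\pi_v$, $\pi_v$ has $\tau$-order $1$. So $v$ is the $\tau$-order, the residue field of $K$ at $v$ is all of $F_v$, and $K_v$ is the completion of $K$ at $v$. For $x\in K\cap O_v$ write $x(v)\in F_v$ for its value at $a_v$. Put $K_\infty=\mathbb F_p((1/z))$ and $\mathfrak m_\infty=z^{-1}\mathbb F_p[[1/z]]$. An adele of $K$ is a family $(\kappa_v)_v$ with $\kappa_v\in K_v$ for all places and $\kappa_v\in O_v$ for all but finitely many finite $v$.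

Define $C$ on the completions by
$$C\Big(\sum c_n\tau^n\Big)=\sum_{n\equiv-1(p)}c_n^{1/p}\tau^{(n-p+1)/p}\ \text{ on }K_v,\qquad C\Big(\sum c_nz^n\Big)=\sum_{n\equiv-1(p)}c_nz^{(n-p+1)/p}\ \text{ on }K_\infty .$$
These are additive and satisfy $C(a^px)=aC(x)$. They extend $C$ on $K$: for $x=\sum z^ix_i^p$ with $x_i\in K$, the local operator gives $\sum_i x_i\,C(z^i)$ with the local $C(z^i)$. At $\infty$ clearly $C(z^i)=0$ for $0\le i<p-1$ and $C(z^{p-1})=1$. At finite $v$, $z^i=(\tau+a_v)^i$ is a polynomial in $\tau$ of degree $i\le p-1$ over $F_v$, with $\tau^{p-1}$-coefficient $0$ for $i<p-1$ and $1$ for $i=p-1$, so again $C(z^i)=0$ or $1$.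

Two facts are read off. First, if $x$ has pole order $\le m$ ($m\ge0$) at a finite $v$, then
$$C(x)\text{ has pole order}\le\Big\lfloor\frac{m+p-1}{p}\Big\rfloor=\Big\lceil\frac mp\Big\rceil\text{ at }v;\qquad\text{at }\infty:\ \deg C(x)\le\frac{\deg x-p+1}{p}. \tag{7}$$
In particular $C$ preserves integrality, and a simple pole may stay a simple pole. Second, let $\mathrm{res}_v(x)\in F_v$ be the coefficient of $\tau^{-1}$. Since $(n-p+1)/p=-1$ means $n=-1$,
$$\mathrm{res}_v(Cx)=\mathrm{res}_v(x)^{1/p};\qquad\text{at }\infty,\ C\text{ preserves the coefficient of }z^{-1}. \tag{8}$$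

### Pairings

Put $\langle Z,x\rangle_v=\mathrm{Tr}_{F_v/\mathbb F_p}\mathrm{res}_v(Zx)$ for finite $v$, and $\langle Z,x\rangle_\infty=-(\text{coefficient of }z^{-1}\text{ in }Zx)$. For vectors take the sum over the entries. Example for $p=2$: $\langle 1/z,1\rangle_\infty=-1=1$, and at the place $z=1$, $\langle 1/z,1/(z+1)\rangle=1$. Since $Z\,C(x)=C(Z^px)$ and $\mathrm{Tr}(c^{1/p})=\mathrm{Tr}(c)$, (8) gives
$$\langle Z,C(x)\rangle_v=\langle Z^p,x\rangle_v\qquad\text{for every place }v. \tag{9}$$
So the adjoint of $C$ is the Frobenius map.

### Partial fractions and the residue theorem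

For finite $v$ let $K^{(v)}=\{\mathrm{Tr}_{F_v(z)/K}(\sum_{n=1}^mc_n\tau^{-n}):m\ge1,\ c_n\in F_v\}$. Here $\mathrm{Tr}(c\tau^{-n})=\sum_\sigma\sigma(c)(z-\sigma a_v)^{-n}$ over $\sigma\in\mathrm{Gal}(F_v/\mathbb F_p)$, and the $\sigma a_v$ are distinct. So an element of $K^{(v)}$ has poles only at $v$, vanishes at $\infty$, and has principal part $\sum c_n\tau^{-n}$ at $v$, because the terms with $\sigma\ne1$ lie in $O_v$. Thus $K^{(v)}$ realizes every principal part at $v$ exactly once. Subtracting principal parts from any $x\in K$ leaves a polynomial, so
$$K=\mathbb F_p[z]\oplus\bigoplus_{v\ne\infty}K^{(v)} .$$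
Moreover, for all $k,y\in K$,
$$\sum_v\langle k,y\rangle_v=0 . \tag{10}$$
Indeed the left side depends only on $x=ky$ and is additive in $x$. If $x=\mathrm{Tr}(c\tau^{-1})$, then $\mathrm{res}_v(x)=c$, the residues at other finite places vanish, and the coefficient of $z^{-1}$ at $\infty$ is $\sum_\sigma\sigma(c)=\mathrm{Tr}\,c$; the sum is $\mathrm{Tr}\,c-\mathrm{Tr}\,c=0$. For $x=\mathrm{Tr}(c\tau^{-n})$ with $n\ge2$ and for polynomials, every term is $0$.

Put $\Omega:=\prod_{v\ne\infty}O_v\times\mathfrak m_\infty$.

**Lemma 1.** (a) Every $\mathbb F_p$-linear functional on $K$ is $x\mapsto\sum_v\langle Z_v,x\rangle_v$ for a unique $Z\in\Omega$. (b) If $\kappa=(\kappa_v)_v$ is an adele of $K$, then $\sum_v\langle\kappa_v,y\rangle_v=0$ for all $y\in K$ iff $\kappa\in K$ (embedded diagonally).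

*Proof.* (a) The sums are finite, because $Z_vx$ is integral for almost all $v$. A functional on $K^{(v)}\cong\bigoplus_{n\ge1}F_v\tau^{-n}$ has the form $\sum c_n\tau^{-n}\mapsto\sum_n\mathrm{Tr}(e_nc_n)$ for unique $e_n\in F_v$, since the trace form of $F_v/\mathbb F_p$ is nondegenerate. This is the pairing at $v$ with $Z_v=\sum_{n\ge1}e_n\tau^{n-1}\in O_v$. A functional on $\mathbb F_p[z]$ has the form $f=\sum f_iz^i\mapsto-\sum_ic_{i+1}f_i$ for unique $c_i\in\mathbb F_p$. This is the pairing at $\infty$ with $Z_\infty=\sum_{i\ge1}c_iz^{-i}\in\mathfrak m_\infty$. The cross terms vanish: $Z_{v'}$ with $v'$ finite pairs to $0$ with $K^{(v)}$, $v\ne v'$, and with $\mathbb F_p[z]$, by integrality; $Z_\infty$ pairs to $0$ with $K^{(v)}$, because the products have degree $\le-2$. So a functional on the direct sum determines each $Z_v$ separately, and conversely.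

(b) "If" is (10). For "only if", choose $k\in K$ with $\kappa-k\in\Omega$: match the finitely many principal parts at finite places by elements of the $K^{(v)}$, then correct at $\infty$ by a polynomial, which does not disturb the finite places. By (10), $\kappa-k$ also annihilates $K$. By uniqueness in (a), $\kappa-k=0$. $\square$

## 5. Reduction of every system to $y-C(Ay)=w$ with $A$ invertible

We now do in general what (2) did for (1).

**Proposition 1.** There is an algorithm which, given a finite system $\Sigma$ of equations $\sum_{i,j}a_{ij}x_i^{p^j}=u$ ($a_{ij},u\in K$) in $x=(x_1,\dots,x_m)$, outputs a finite list of tuples $(s,k,A,w,\Phi,c)$ with $s,k\ge0$, $A\in GL_s(K)$, $w\in K^s$, $\Phi\in\mathrm{Mat}_{m\times(s+k)}(\mathcal O)$, $c\in K^m$, such that the solution set of $\Sigma$ in $K^m$ is the union over the list of the sets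
$$\{\Phi(y,t)+c:\ y\in K^s,\ y-C(Ay)=w,\ t\in K^k\}. \tag{11}$$

For (1) the list has one entry: $s=1$, $k=0$, $A=z$, $w=u_0$, $\Phi=(1,-C)^{\mathsf T}$, $c=(0,u_1)$.

*Proof.* **Step A.** *This step replaces powers of Frobenius by a single application of $C$.* Let $N$ bound all $j$. By (4), an equation is equivalent to the equations obtained by applying $C^Nz^k$ for $0\le k<p^N$. By (3), $C^N(z^kax^{p^j})=C^{N-j}(C^j(z^ka)\,x)$. So each new equation reads $\sum_{j=0}^NC^j(\ell_j(x))=u'$ with $K$-linear forms $\ell_j$. Introduce unknowns $t_1,\dots,t_N$ and put $t_{N+1}=0$. The equation is equivalent to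
$$t_j=C(\ell_j(x)+t_{j+1})\quad(1\le j\le N),\qquad \ell_0(x)+t_1=u',$$
because these force $t_1=\sum_{j\ge1}C^j(\ell_j(x))$. The $t_j$ are determined by $x$. Collecting all unknowns in a vector $y$, we get
$$By-C(Ay)=w,\qquad A,B\in\mathrm{Mat}_{m'\times n}(K),\quad w\in K^{m'}, \tag{12}$$
with $x$ a coordinate projection of $y$.

**Step B.** *This step makes $B$ of full column rank, by splitting off free variables.* Suppose $r=\mathrm{rank}\,B<n$. Take invertible $T,U$ over $K$ with $TBU=\begin{pmatrix}I_r&0\\0&0\end{pmatrix}$, substitute $y=U\binom{y'}{y''}$, and multiply (12) by $T$, using (5):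
$$\binom{y'}{0}-C(A_{*1}y'+A_{*2}y'')=\tilde w,\qquad (A_{*1}\,|\,A_{*2})=T^{(p)}AU,\quad\tilde w=Tw .$$
So $y''$ occurs only inside $C$. Substitute, bijectively, $y''=\sum_{k<p}z^kY_k^{(p)}$. By (3), $C(A_{*2}y'')=\sum_kC(z^kA_{*2})Y_k=DY$ with a matrix $D$ over $K$ and $Y\in K^{p(n-r)}$. The operator $C$ has disappeared from this term. Take invertible $T',V$ with $T'DV=\begin{pmatrix}I_\rho&0\\0&0\end{pmatrix}$, put $Y=V\binom{Y'}{Y''}$, and multiply by $T'$. The first $\rho$ equations become $Y'=B_1y'-C(A_1y')-w_1$ and express $Y'$ through $y'$. The variables $Y''$ occur nowhere: they are free. The remaining equations $B_2y'-C(A_2y')=w_2$ have the form (12) in only $r<n$ variables. The old variables are affine $\mathcal O$-expressions in $y'$ and the free variables. Since $n$ drops, iterating ends with $\mathrm{rank}\,B=n$, possibly $n=0$.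

**Step C.** *This step removes surplus equations.* Now $\mathrm{rank}\,B=n$. Multiplying by an invertible $T$ with $TB=\binom{I_n}{0}$ (and absorbing a sign in $w''$), we get
$$y-C(A_1y)=w',\qquad C(A_2y)=w''. \tag{13}$$
If $A_2=0$ (in particular if $n=0$): when $w''\ne0$ this branch outputs nothing, and when $w''=0$ we drop the second part. Let $A_2\neq0$. I claim that $q=A_2y$ lies in a computable finite set for all solutions $y$ of (13).

At a finite place $v$ let $\alpha,\beta\ge0$ be the pole orders of $A_1$ and $w'$, and $m\ge0$ that of $y$. If $m>\beta$, then (7) applied to $y=C(A_1y)+w'$ gives $m\le(m+\alpha+p-1)/p$, so $m\le1+\alpha/(p-1)$. Thus $m\le\max(\beta,1+\alpha)$, and the pole order of $q$ at $v$ is explicitly bounded. If moreover $A_1,A_2,w',w''$ are all integral at $v$, which holds for all but finitely many $v$, then $m\le1$, so $q$ has at most a simple pole. By (8), $\mathrm{res}_v(q)^{1/p}=\mathrm{res}_v(Cq)=\mathrm{res}_v(w'')=0$, so $q$ is integral at $v$. At $\infty$ let $\alpha,\beta\ge0$ bound the degrees of the entries of $A_1$ and $w'$, and let $m=\max_i\deg y_i$. If $m>\beta$, then $m\le(m+\alpha-p+1)/p$,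 so $m\le\alpha$. Hence $m\le\max(\alpha,\beta)$, and $\deg q$ is bounded. So the poles of $q$ are bounded by an explicit divisor, and $q$ lies in an explicit finite $\mathbb F_p$-space. This proves the claim.

Note how the surplus equation removes the simple poles of $q$, while $y$ itself may keep them.

So (13) is equivalent to the finite disjunction, over all $q$ in this set with $C(q)=w''$, of the systems $y-C(A_1y)=w'$, $A_2y=q$. Solve the $K$-linear system $A_2y=q$. If it is inconsistent, discard this branch. Otherwise $y=Ly_1+c_1$ with $L$ of full column rank $n_1<n$, as $A_2\ne0$. Substituting gives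
$$Ly_1-C(A_1Ly_1)=w'-c_1+C(A_1c_1),$$
which has the form (12) with $B=L$ of full column rank, in fewer variables. Repeat Step C. It terminates with systems $y-C(Ay)=w$, $A$ square.

**Step D.** *This step makes $A$ invertible.* If $A\in\mathrm{Mat}_s(K)$ is singular, choose $U\in GL_s(K)$ such that the last column of $AU$ is zero. Put $y=Uy'$ and multiply by $U^{-1}$: by (5), $y'-C(A'y')=U^{-1}w$ with $A'=(U^{-1})^{(p)}AU$, whose last column is $0$. So $y'_s$ does not occur inside $C$. The last equation expresses $y'_s$ through $y'_1,\dots,y'_{s-1}$, and the other equations form a system of the same kind in $s-1$ variables. Iterate until $A$ is invertible or $s=0$. All substitutions made were affine over $\mathcal O$, so their composition has the form $\Phi(y,t)+c$. $\square$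

## 6. The obstruction space of $y-C(Ay)=w$

For $y-C(Ay)=w$ at a place where $A$ and $w$ are integral, the estimate of Step C reads $m\le1$, and no surplus equation remains to exclude the simple pole. So we stop looking for $y$ and look for the functionals that prove insolvability.

**Proposition 2.** There is an algorithm which, given $A\in GL_s(K)$ and $w\in K^s$, decides whether some $y\in K^s$ satisfies $y-C(Ay)=w$.

The proof occupies this section and the next. For $s=0$ the system is solvable; let $s\ge1$.

**Step 1.** *This step translates solvability into a statement about local equations.* Let $I=\{y-C(Ay):y\in K^s\}$, an $\mathbb F_p$-subspace of $K^s$. Then $w\in I$ iff every functional on $K^s$ killing $I$ kills $w$. By Lemma 1(a), in each coordinate, functionals correspond to $Z\in\Omega^s$. By (9),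
$$\sum_v\langle Z_v,\,y-C(Ay)\rangle_v=\sum_v\langle Z_v-A^{\mathsf T}Z_v^{(p)},\,y\rangle_v .$$
The family $\kappa:=Z-A^{\mathsf T}Z^{(p)}$ is a vector of adeles. By Lemma 1(b), $Z$ kills $I$ iff $\kappa\in K^s$.

**Step 2.** *This step shows that only finitely many $\kappa$ occur.* For finite $v$ let $\alpha_v\ge0$ be the pole order of $A$ at $v$, and let $\alpha_\infty\ge0$ bound the degrees of the entries of $A$. Since $Z\in\Omega^s$, such a $\kappa$ has pole order $\le\alpha_v$ at each finite $v$ and degree $\le\alpha_\infty$. Let $Q_A\subset K^s$ be the set of all vectors satisfying these bounds; it is an explicit finite $\mathbb F_p$-space. For $\kappa\in Q_A$ set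
$$W_{\kappa,v}=\{Z\in O_v^s\ (\text{resp. }\mathfrak m_\infty^s\text{ if }v=\infty):\ Z-A^{\mathsf T}Z^{(p)}=\kappa\}. \tag{14}$$
The functionals killing $I$ correspond to the elements of $\bigcup_{\kappa\in Q_A}\prod_vW_{\kappa,v}$.

**Step 3.** *This step restricts the pairing to finitely many places.* Let $S$ consist of $\infty$ and the finite places where $A$ is not integral or $\det A$ is not a unit, and let $S_w=S\cup\{\text{poles of }w\}$. For $v\notin S_w$ and $Z_v\in O_v^s$ we have $\langle Z_v,w\rangle_v=0$. If all $W_{\kappa,v}$ are nonempty, every family on $S_w$ extends to all places; if one is empty, $\kappa$ contributes no functional. This proves: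

**Criterion.** $w\in I$ iff for every $\kappa\in Q_A$ such that $W_{\kappa,v}\neq\emptyset$ for all places $v$, and every $(Z_v)\in\prod_{v\in S_w}W_{\kappa,v}$, one has $\sum_{v\in S_w}\langle Z_v,w\rangle_v=0$.

### The criterion for $p=2$, $s=1$, $A=z$

This is $x-C(zx)=w$ from Section 2. Here $\alpha_v=0$ for finite $v$ and $\alpha_\infty=1$, so $Q_A$ is the set of polynomials of degree $\le1$. At $\infty$, $Z\in\mathfrak m_\infty$ makes $Z-zZ^2$ of degree $\le-1$, so $W_{\kappa,\infty}=\emptyset$ unless $\kappa=0$. For $\kappa=0$ the equation $Z=zZ^2$ has the solutions $0$ and $1/z$. So $W_{0,v}=\{0,1/z\}$ for every $v$, except at the place $z=0$, where $1/z$ is not integral and $W_{0,v}=\{0\}$. Hence $x-C(zx)=w$ is solvable iff $\langle1/z,w\rangle_v=0$ for every place $v$ other than $z=0$.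

For $w=1$ this fails at $\infty$, as found by hand in Section 2. For $w=1/(z+1)$ it fails at the place $z=1$. We check this directly. Here $u=w^2$, that is, $u_0=w$ and $u_1=0$. Put $\tau=z+1$. By (7), a solution $x=w+C(zx)$ has pole order $\le1$ there, and so has $y=-C(x)$. With $x=a\tau^{-1}+\dots$, $y=b\tau^{-1}+\dots$, $a,b\in\mathbb F_2$, in $x^2+x+(1+\tau)y^2=\tau^{-2}$ the coefficient of $\tau^{-2}$ gives $a^2+b^2=1$ and that of $\tau^{-1}$ gives $a+b^2=0$. So $a=b$ and $0=1$, a contradiction. For $w=z$ all pairings vanish, and indeed $x=z$ solves $x-C(zx)=z$, since $C(z^2)=0$.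

## 7. Checking the criterion: contraction at one place, Chebotarev at all others

### One given place

**Step 4.** *This step computes $W_{\kappa,v}$ for a given $v$.* Let $O$ be the valuation ring of $K_v$ and $\mathfrak m$ its maximal ideal (for $v=\infty$: $O=\mathbb F_p[[1/z]]$, $\mathfrak m=\mathfrak m_\infty$). Let $R=O$ for finite $v$ and $R=\mathfrak m_\infty$ for $v=\infty$. Put $M=\alpha_v+1\ge1$. Then $\mathfrak m^M\subset R$ and $(p-1)M>\alpha_v$. The entries of $A$ have order $\ge-\alpha_v$, so if $\delta\in(\mathfrak m^M)^s$, then $A^{\mathsf T}\delta^{(p)}$ has order $\ge pM-\alpha_v>M$. For $Z_0\in R^s$ put $\varepsilon(Z_0):=\kappa-Z_0+A^{\mathsf T}Z_0^{(p)}$. Since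
$$\varepsilon(Z_0+\delta)=\varepsilon(Z_0)-\delta+A^{\mathsf T}\delta^{(p)},$$
the condition $\varepsilon(Z_0)\in(\mathfrak m^M)^s$ depends only on $Z_0$ mod $\mathfrak m^M$. It holds if $Z_0\in W_{\kappa,v}$. When it holds, $Z_0+\delta$ with $\delta\in(\mathfrak m^M)^s$ is a solution iff $\delta=A^{\mathsf T}\delta^{(p)}+\varepsilon(Z_0)$. The right-hand side maps the complete space $(\mathfrak m^M)^s$ to itself and is a contraction: if $\delta-\delta'\ne0$ has order $\mu\ge M$, the images differ by order $\ge p\mu-\alpha_v>\mu$. So there is exactly one such $\delta$, computable to any precision by iteration.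

Hence $W_{\kappa,v}$ is in bijection with a computable set of classes in the finite group $(R/\mathfrak m^M)^s$, and its elements can be computed to any precision. In particular the sums in the Criterion are computable, and $W_{\kappa,v}\neq\emptyset$ can be tested for each $v\in S$.

### Facts from algebra and number theory

What remains is to decide whether $W_{\kappa,v}\ne\emptyset$ for all of the infinitely many $v\notin S$. We first count solutions of Frobenius-linear systems.

**Lemma 2.** Let $F$ be a field of characteristic $p$, $B\in GL_s(F)$, $b\in F^s$. The algebra $F[Z_1,\dots,Z_s]/(Z^{(p)}-BZ-b)$ has as basis the monomials with all exponents $<p$. The system $Z^{(p)}=BZ+b$ has exactly $p^s$ solutions in $(F^{sep})^s$, and at most $p^s$ solutions in any extension field of $F$.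

*Proof.* Let $f_i=Z_i^p-(BZ+b)_i$. For exponent vectors $e$ with entries in $\{0,\dots,p-1\}$ and $h\in\mathbb Z_{\ge0}^s$, the polynomial $Z^ef^h$ has top-degree part $Z^{e+ph}$. Every monomial occurs exactly once as such a top-degree part, so, by induction on the degree, the $Z^ef^h$ form a basis of $F[Z]$. The ideal $(f_1,\dots,f_s)$ is spanned by those with $h\neq0$, so the $Z^e$ form a basis of the quotient, which has dimension $p^s$. Distinct points with coordinates in an extension field $F'$ give linearly independent evaluations on the quotient tensored with $F'$, so there are at most $p^s$ of them. The Jacobian matrix of $Z^{(p)}-BZ-b$ is $-B$, which is invertible. So, by the Jacobian criterion, the algebra is étale: tensored with $F^{sep}$ it becomes a product of copies of $F^{sep}$, one for each solution in $(F^{sep})^s$. So there are $p^s$ solutions. $\square$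

Example: $Z^p=Z+b$ has the $p$ solutions $\zeta+i$, $i\in\mathbb F_p$, for one root $\zeta$.

We also recall, for a finite Galois extension $L/K$ with group $\Gamma$ and a place $\mathfrak P\mid v$ of $L$ with residue field $k_{\mathfrak P}$: the inertia group consists of those elements of the decomposition group of $\mathfrak P$ that act trivially on $k_{\mathfrak P}$, and $v$ is unramified iff this group is trivial. Then there is a unique $\mathrm{Frob}_{\mathfrak P}$ in the decomposition group acting on $k_{\mathfrak P}$ as $\xi\mapsto\xi^{|F_v|}$. Changing $\mathfrak P$ over $v$ runs through a conjugacy class. If $\mathrm{Frob}_{\mathfrak P}=1$, then $v$ splits completely, and $L$ embeds over $K$ into $K_v$. The Chebotarev density theorem for global fields (Fried–Jarden, *Field Arithmetic*, Thm. 6.3.1) gives that every $g\in\Gamma$ is $\mathrm{Frob}_{\mathfrak P}$ for some $\mathfrak P$ over infinitely many $v$.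

### All places outside $S$

**Step 5.** *This step turns infinitely many local conditions into one condition on a finite group.* For $v\notin S$ we have $A\in GL_s(O_v)$, and $\kappa$ is integral at $v$ because $\alpha_v=0$. Rewrite the equation in (14) as $Z^{(p)}=(A^{\mathsf T})^{-1}(Z-\kappa)$. By Lemma 2 the set $W_\kappa$ of its solutions in $(K^{sep})^s$ has $p^s$ elements. Let $L$ be the field generated over $K$ by the coordinates of these solutions. It is finite and Galois, since $W_\kappa$ is Galois-stable. Let $\Gamma=\mathrm{Gal}(L/K)$.

**Claim.** $W_{\kappa,v}\neq\emptyset$ for all $v\notin S$ iff every $g\in\Gamma$ fixes a point of $W_\kappa$.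

Let $v\notin S$ and $\mathfrak P\mid v$ a place of $L$.

* Elements of $W_\kappa$ are $\mathfrak P$-integral: a pole order $m>0$ of $Z$ would give pole order $pm$ for $Z^{(p)}$, but at most $m$ for $(A^{\mathsf T})^{-1}(Z-\kappa)$.
* Reduction mod $\mathfrak P$ is injective on $W_\kappa$: the difference $\delta\ne0$ of two points satisfies $\delta=A^{\mathsf T}\delta^{(p)}$, so its order $o$ satisfies $o\ge po$, whence $o\le0$, and $\delta$ does not reduce to $0$.
* The reduced equation has at most $p^s$ solutions in $k_{\mathfrak P}^s$, by Lemma 2 over $k_{\mathfrak P}$.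

So reduction is a bijection from $W_\kappa$ onto the set of solutions of the reduced equation in $k_{\mathfrak P}^s$. An element of the inertia group acts trivially on reductions, hence trivially on $W_\kappa$, hence is trivial, as $L$ is generated by the coordinates of $W_\kappa$. So $v$ is unramified in $L$. Since $\mathrm{Frob}_{\mathfrak P}$ acts on reductions as the $|F_v|$-th power, it fixes a point of $W_\kappa$ iff the reduced equation has a solution in $F_v^s$. By Step 4 with $\alpha_v=0$, $M=1$, $R/\mathfrak m=F_v$, this holds iff $W_{\kappa,v}\ne\emptyset$.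

If every $g\in\Gamma$ fixes a point, then so does each $\mathrm{Frob}_{\mathfrak P}$, and all $W_{\kappa,v}$, $v\notin S$, are nonempty. Conversely, by Chebotarev every $g\in\Gamma$ is $\mathrm{Frob}_{\mathfrak P}$ for some $\mathfrak P$ over some $v\notin S$. This proves the Claim.

Example of the group condition: take $s=1$, $A=1$, and $\kappa\in K$ arbitrary, not necessarily in $Q_A$. If $Z-Z^p=\kappa$ has no solution in $K$, then $\Gamma$ acts on $W_\kappa=\zeta+\mathbb F_p$ by nontrivial translations, so a nontrivial $g\in\Gamma$ fixes no point.

**Step 6.** *This step makes $L$, $W_\kappa\subset L^s$ and the action of $\Gamma$ computable.*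

Factorization over $K$: by Gauss' lemma, a primitive $f\in\mathbb F_p[z][T]$ factors over $K$ iff it factors in $\mathbb F_p[z][T]$. Factors have $z$- and $T$-degrees bounded by those of $f$, so this is a finite search.

Factorization of a separable $f\in E[T]$ over a finite separable extension $E=K(\theta)$: for $c\in K$ let $N_c(T)\in K[T]$ be the norm of $f(T-c\theta)$, that is, the product of $f^\sigma(T-c\,\sigma\theta)$ over the $K$-embeddings $\sigma$ of $E$. Its roots are $\alpha+c\,\sigma\theta$ with $\alpha$ a root of $f^\sigma$. Two of these with the same $\sigma$ are distinct, as $f^\sigma$ is separable. Two with $\sigma\ne\sigma'$ coincide only if $c=(\alpha'-\alpha)/(\sigma\theta-\sigma'\theta)$. So $N_c$ is separable for all but finitely many $c$; choose such a $c$. Let $g$ be an irreducible factor of $f(T-c\theta)$ over $E$, and $h$ the minimal polynomial over $K$ of a root of $g$. Then $g\mid h$, and $h$ divides $\mathrm{Norm}(g)$, which divides $N_c$. So $h$ is an irreducible factor of $N_c$. If another irreducible factor $g'$ of $f(T-c\theta)$ had a common root with $h$, this root would be a root of both $\mathrm{Norm}(g)$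 and $\mathrm{Norm}(g')$. This is impossible, since $\mathrm{Norm}(g)\,\mathrm{Norm}(g')$ divides the separable polynomial $N_c$ up to constants. So $\gcd(f(T-c\theta),h)=g$. The irreducible factors of $f(T-c\theta)$ are therefore its nontrivial gcds with the irreducible factors of $N_c$ over $K$. Substituting $T+c\theta$ for $T$ gives those of $f$.

Computing $L$, $W_\kappa$, $\Gamma$: let $\mathcal A$ be the algebra of Lemma 2 for our equation over $K$. By linear algebra compute the minimal polynomial $f_i$ over $K$ of the class of $Z_i$ in $\mathcal A$. Since $\mathcal A\otimes K^{sep}\cong(K^{sep})^{W_\kappa}$, $f_i$ is separable and its roots are exactly the $i$-th coordinates of points of $W_\kappa$. So $L$ is the splitting field of $f_1\cdots f_s$. Construct it by successively adjoining roots of irreducible factors of the $f_i$, finding a primitive element $\theta$ by search at each step. Find $W_\kappa$ by testing tuples of roots. The automorphisms of $L/K$ correspond to the roots in $L$ of the minimal polynomial of $\theta$, found by factoring it over $L$.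

Now the Criterion is a finite check. For each $\kappa\in Q_A$, test $W_{\kappa,v}\ne\emptyset$ for $v\in S$ by Step 4 and for $v\notin S$ by Steps 5 and 6. If both tests succeed, evaluate the finitely many sums over $\prod_{v\in S_w}W_{\kappa,v}$ by Step 4. This proves Proposition 2. $\square$

## 8. Additive operators on the solution space: zero or infinite image

Now the inequations. After Section 5 they have the form $G(y,t)\ne u$ on a coset of
$$V=H\times K^k,\qquad H=\{y\in K^s:y=C(Ay)\}.$$
It is not enough that $V$ is infinite. If $G(V)$ were finite and nonzero, the kernel of $G$ would have finite index in $V$, and finitely many inequations, each satisfiable, could together exclude all of $V$: a vector space over $\mathbb F_p$ is the union of the $p$ cosets of a hyperplane. The next lemma says this does not happen. In it, the simple poles that defeated the search in Section 2 become useful.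

**Lemma 3.** Let $A\in GL_s(K)$, $H=\{y\in K^s:y=C(Ay)\}$, $k\ge0$, $V=H\times K^k$, and $G\in\mathrm{Mat}_{1\times(s+k)}(\mathcal O)$. Then either $G$ vanishes on $V$ or $G(V)$ is infinite, and one can decide which.

*Proof.* **Step 1.** *This step brings $G$ to a normal form on $V$.* For every word $\omega$ with at most $N'$ letters $P$, every $M\ge N'$ and $a\in K$, the operator $C^Ma\,\omega$ is explicitly of the form $C^jb$ with $j\ge0$, $b\in K$. This is clear for the empty word and follows by induction on the length of $\omega$ from
$$C^Ma\,(b\,\omega')=C^M(ab)\,\omega',\qquad C^Ma\,P\omega'=C^{M-1}C(a)\,\omega',\qquad C^Ma\,C\omega'=C^{M+1}a^p\omega', \tag{15}$$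
where $b$ in the first rule is a multiplication letter and $C(a)$ in the second denotes multiplication by the element $C(a)$. The rules are instances of (3). In the second case $M\ge N'\ge1$ and $\omega'$ has at most $N'-1\le M-1$ letters $P$.

Let $N$ bound the number of letters $P$ in the words of $G$. For $0\le l<p^N$ we can thus write
$$C^Nz^lG(y,t)=\sum_{j\le J}C^j(a_jy)+\sum_{j\le J}C^j(b_jt)$$
with row vectors $a_j\in K^s$, $b_j\in K^k$. For $y\in H$ we have $a_jy=a_j\,C(Ay)=C(a_j^{(p)}Ay)$, so all $y$-terms can be raised to exponent $J$. So on $V$ the operator $C^Nz^lG$ equals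
$$D(y,t)=C^J(ay)+\sum_{j\le J}C^j(b_jt) \tag{16}$$
with computable $a,b_j$, depending on $l$. By (4), $G$ vanishes on $V$ iff all these $D$ ($0\le l<p^N$) do, and $G(V)$ is infinite if some $D(V)$ is. So it suffices to show: if $a\ne0$ or some $b_j\neq0$, then $D(V)$ is infinite. The decision then consists in looking at the coefficients.

As a check, $G(y)=y-C(Ay)$ with $s=1$ and $k=0$ has $N=0$, $J=1$, and raising $y$ to $C(Ay)$ gives $a=A-A=0$, as it should.

**Step 2.** *This step treats a nonzero coefficient on a free variable.* Suppose for some $i$ some $b_j$ has nonzero $i$-th component $b_{j,i}$, and let $j_0$ be the smallest such $j$ for this $i$. Choose a finite place $v$ at which $z$ and all nonzero $b_{j,i}$ ($j\le J$) are units. For $M\ge2$ put $t_i=b_{j_0,i}^{-1}z^{p^{j_0}-1}\pi_v^{-Mp^{j_0}}$, all other variables $0$. By (6), $C^{j_0}(b_{j_0,i}t_i)=\pi_v^{-M}$. For $j>j_0$, $b_{j,i}t_i$ has pole order at most $Mp^{j_0}$ at $v$. Applying (7) $j$ times, $C^j(b_{j,i}t_i)$ has pole order at most $\lceil Mp^{j_0-j}\rceil\le\lceil M/p\rceil<M$. So $D$ takes a value with pole order exactly $M$ at $v$, for every $M\ge2$,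 and $D(V)$ is infinite.

**Step 3.** *The remaining case is that all $b_j=0$ and $a\ne0$, so $s\ge1$ and $D(y)=C^J(ay)$; this step finds the places where $H$ may have many residues.* Suppose $D(H)$ is finite. Let $S$ be as in Section 6. Let $T_0$ be a finite set of places containing $S$, the poles of $a$, the places where $a$ is integral with $a(v)=0$, and all poles of elements of $D(H)$. By Lemma 2 the system $\rho^{(p)}=A\rho$ has exactly $p^s$ solutions over $K^{sep}$. The field $L_0$ they generate is finite and Galois over $K$. By Chebotarev, infinitely many $v\notin T_0$ split completely in $L_0$. For such $v$ embed $L_0\subset K_v$, so that all $p^s$ solutions lie in $K_v^s$. They are integral: pole order $m>0$ of $\rho$ would give pole order $pm$ on the left and at most $m$ on the right of $\rho^{(p)}=A\rho$. They inject into $F_v^s$ under reduction: the difference $\delta\ne0$ of two solutions is a solution, so $\delta=A^{-1}\delta^{(p)}$, and its order satisfies $o\ge po$, i.e. $o\le0$. So the $\mathbb F_p$-space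
$$E_v:=\{r\in F_v^s:\ r^{(p)}=A(v)r\}$$
has at least $p^s$ elements, and at most $p^s$ by Lemma 2. Thus $\dim_{\mathbb F_p}E_v=s$.

**Step 4.** *This step shows that $E_v$ spans $F_v^s$ over $F_v$.* It suffices that elements of $E_v$ linearly independent over $\mathbb F_p$ are independent over $F_v$. Otherwise take a shortest nontrivial relation $\sum c_ir_i=0$ over $F_v$, with some coefficient equal to $1$. Taking $p$-th powers gives $\sum c_i^pA(v)r_i=0$, and applying $A(v)^{-1}$ gives $\sum c_i^pr_i=0$. The difference of the two relations is shorter, so by minimality all $c_i^p=c_i$, i.e. $c_i\in\mathbb F_p$, a contradiction.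

**Step 5.** *This step bounds $\dim(\Lambda\cap H)$ from below, for a space $\Lambda$ of vectors with simple poles at chosen places.* Take distinct places $v_1,\dots,v_n$ as in Step 3 and let
$$\Lambda=\Big\{\sum_{i=1}^n\mathrm{Tr}_{F_{v_i}(z)/K}\frac{r_i}{z-a_{v_i}}:\ r_i\in E_{v_i}\Big\}\subset K^s .$$
Since $\mathrm{res}_{v_i}(y)=r_i$, $\dim_{\mathbb F_p}\Lambda=sn$. For $y\in\Lambda$ consider $y-C(Ay)$.

* At $v_i$ it has at most a simple pole, by (7), with residue $r_i-(A(v_i)r_i)^{(1/p)}=r_i-(r_i^{(p)})^{(1/p)}=0$ by (8), where $(\cdot)^{(1/p)}$ is the entrywise $p$-th root. So it is integral there.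
* At the other finite places outside $S$ it is integral, since $y$ and $A$ are.
* At finite places $v\in S$, $y$ is integral, so the pole order is at most that of $A$ at $v$.
* At $\infty$, $\deg y\le-1$, so by (7) the degree is at most $\max(-1,(\alpha_\infty-p)/p)\le\alpha_\infty$.

So $y-C(Ay)$ lies in the finite $\mathbb F_p$-space $Q_A$ of Section 6, whose dimension $d$ depends only on $A$. The kernel of $y\mapsto y-C(Ay)$ on $\Lambda$ is $\Lambda\cap H$, so $\dim(\Lambda\cap H)\ge sn-d$.

**Step 6.** *This step bounds $\dim(\Lambda\cap H)$ from above, by the assumption that $D(H)$ is finite.* For $y\in\Lambda\cap H$, $ay$ has at most a simple pole at $v_i$, and $D(y)=C^J(ay)$ has no pole at $v_i\notin T_0$. By (8), $0=\mathrm{res}_{v_i}D(y)=(a(v_i)r_i)^{1/p^J}$, i.e. $a(v_i)r_i=0$. As $a(v_i)\neq0$ and $E_{v_i}$ spans $F_{v_i}^s$, this restricts $r_i$ to a proper $\mathbb F_p$-subspace of $E_{v_i}$. Thus $\dim(\Lambda\cap H)\le(s-1)n$. Together, $sn-d\le(s-1)n$, so $n\le d$. But $n$ was arbitrary, a contradiction. $\square$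

In the example $p=2$, $A=z$, for $v$ other than $z=0$ we have $E_v=\{r\in F_v:r^2=a_vr\}=\{0,a_v\}$. The elements $s^2/(s^2+z)$ of $H$ from Section 2, with $s$ a polynomial and $s(0)\ne0$, fit: at a root $a$ of $s^2+z$ the residue is $s(a)^2/1=a$.

## 9. Coverings by cosets, and the proof of Theorem 1

**Lemma 4 (B. H. Neumann, for vector spaces).** An $\mathbb F_p$-vector space $V$ is not a finite union of cosets of subspaces of infinite index.

*Proof.* Suppose it is, and let $U_1,\dots,U_r$ be the distinct subspaces involved, with $r$ minimal. Finitely many cosets of $U_r$ do not cover $V$, so $r\ge2$ and some coset $x+U_r$ is not among the cosets of $U_r$ used. It is disjoint from these, hence covered by finitely many cosets of $U_1,\dots,U_{r-1}$. By translation so is every coset of $U_r$. So $V$ is a finite union of cosets of $U_1,\dots,U_{r-1}$, contradicting minimality. $\square$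

*Proof of Theorem 1.* By Section 1 it suffices to decide sentences $\exists x:\Sigma(x)\wedge\bigwedge_jg_j(x)\neq u_j$.

**Step 1.** *This step passes to normal form.* Apply Proposition 1 to $\Sigma$. The sentence holds iff for some tuple $(s,k,A,w,\Phi,c)$ of the list there are $(y,t)\in K^{s+k}$ with $y-C(Ay)=w$ and $G_j(y,t)\ne u_j'$ for all $j$, where $G_j=g_j\circ\Phi$, a row over $\mathcal O$, and $u_j'=u_j-g_j(c)$. Treat each tuple separately.

**Step 2.** *This step settles the equations.* Decide by Proposition 2 whether $y-C(Ay)=w$ is solvable. If not, the tuple fails. If so, find a solution $y_0$ by search. With $H,V$ as in Lemma 3, the solution set is $(y_0+H)\times K^k$. So the question is whether some $(h,t)\in V$ has $G_j(h,t)\ne u_j'':=u_j'-G_j(y_0,0)$ for all $j$.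

**Step 3.** *This step settles the inequations.* By Lemma 3 decide for which $j$ the operator $G_j$ vanishes on $V$. If $G_j|_V=0$ and $u_j''=0$ for some $j$, the tuple fails. Otherwise it succeeds. Indeed, the inequations with $G_j|_V=0$ have $u_j''\neq0$ and hold everywhere on $V$. For the other $j$, the set $\{G_j=u_j''\}\cap V$ is empty or a coset of $\ker(G_j|_V)$, which has infinite index in $V$ because $G_j(V)$ is infinite. By Lemma 4 these sets do not cover $V$, so a suitable $(h,t)$ exists.

All steps are effective and uniform in $p$. $\square$

## 10. Finiteness of definable sets and finite extensions of $\mathbb F_p(z)$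

*Proof of Theorem 2.* (a) The proof of Theorem 1 allows coefficients and parameters in $K$. By it, $\psi(K)$ is a finite union of sets
$$X=\{\Psi(y_0+h,t)+c':\ (h,t)\in V,\ G_j(h,t)\neq u_j''\ \text{for all }j\},$$
where $\Psi$ and $c'$ consist of the rows of $\Phi$ and $c$ belonging to $x_1,\dots,x_m$ (the quantified variables are projected away). As in Section 9, decide whether $X=\emptyset$. Let $X\ne\emptyset$.

If all rows of $\Psi$ vanish on $V$, which is decidable by Lemma 3, then $X$ is the single computable point $\Psi(y_0,0)+c'$.

If some row $\Psi_i$ does not vanish on $V$, then $\Psi_i(V)$ is infinite by Lemma 3, and I claim that $X$ is infinite. As $X\ne\emptyset$, the inequations with $G_j|_V=0$ hold on all of $V$. If $X$ were finite, then each $(h,t)\in V$ would either violate an inequation with $G_j|_V\ne0$ or have $\Psi_i(h,t)$ in a fixed finite set. So $V$ would be covered by finitely many cosets of $\ker(\Psi_i|_V)$ and of those $\ker(G_j|_V)$ with $G_j|_V\neq0$, all of infinite index, contradicting Lemma 4.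

Hence $\psi(K)$ is finite iff no piece is of the last kind, and then it is listed.

(b) Let $e_1,\dots,e_d$ be the basis of $K'/K$ and write $x=\sum x_ie_i$ with $x_i\in K$. Addition and multiplication by $c\in K'$ are $K$-linear in the coordinates, and
$$x^p=\sum_j\Big(\sum_i\varepsilon_{ij}x_i^p\Big)e_j\qquad\text{where }e_i^p=\sum_j\varepsilon_{ij}e_j .$$
So each equation over $K'$ in this language is equivalent to $d$ equations $f(\bar x)=u$ over $K$, with coefficients and $u$ in $\mathbb F_p[z]$ after clearing denominators, and inequations become disjunctions of inequations. A quantifier over $K'$ becomes $d$ quantifiers over $K$ of the same kind. This translates existential sentences and formulas for $K'$ into existential ones for $K$, and arbitrary sentences into arbitrary ones. A subset of $K'^m$ is finite iff the corresponding set of coordinate vectors is. Apply Theorem 1, part (a) and the Corollary. $\square$
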